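\title{Compact spaces with large open sets covered by few discrete subspaces}

\begin{abstract}
For a topological space $X$ let $\operatorname{dis}(X)$ be the least infinite number of discrete subspaces needed to cover $X$, and let $\Delta(X)$ be the least size of a nonempty open subset of $X$. We construct in ZFC a compact zero-dimensional space with $\operatorname{dis}(X)=\mathfrak c<\Delta(X)$, so the inequality $\operatorname{dis}(X)\ge\Delta(X)$ can fail for compact Hausdorff spaces. We prove that $\Delta(X)\le 2^{\operatorname{dis}(X)}$ holds for every compact Hausdorff space, with equality for a proper class of values of $\operatorname{dis}(X)$, and we study for which $\lambda$ there is a compact space with $\operatorname{dis}(X)=\lambda<\Delta(X)$. Under GCH these are exactly the $\lambda$ of uncountable cofinality.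
\end{abstract}

\section{Introduction}

A subspace $D$ of a topological space $X$ is \emph{discrete} if every point of $D$ has a neighborhood that contains no other point of $D$. We compare two cardinal numbers attached to $X$:
\begin{align*}
\operatorname{dis}(X)&=\min\{\kappa\ge\omega:\ X\text{ is the union of }\kappa\text{ many discrete subspaces}\},\\
\Delta(X)&=\min\{|G|:\ G\subseteq X\text{ is open and nonempty}\}.
\end{align*}
Throughout, \emph{compact} means compact, Hausdorff and nonempty, and $\mathfrak c=2^\omega$.

Both numbers measure size, and both are at most $|X|+\omega$, since singletons are discrete. The number $\Delta(X)$ says how large $X$ is near its smallest place. The number $\operatorname{dis}(X)$ is a covering number in the spirit of the Baire category theorem: in a space without isolated points a discrete subspace is nowhere dense (Lemma~\ref{lem:basic}), so a compact space without isolated points has $\operatorname{dis}(X)>\omega$. Much more is true. The \emph{character} $\chi(x,X)$ is the least size of a neighborhood base at $x$; in a Hausdorff space it is $1$ if $x$ is isolated and infinite otherwise. The following theorem combines the \v{C}ech--Posp\'{\i}\v{s}il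 theorem (the bound on $\Delta$) with its strengthening (the bound on $\operatorname{dis}$). We take it as known.

\begin{theorem}\label{thm:cp}
Let $\kappa$ be an infinite cardinal and let $X$ be a compact space with $\chi(x,X)\ge\kappa$ for every $x\in X$. Then $\Delta(X)\ge2^\kappa$ and $\operatorname{dis}(X)\ge2^\kappa$.
\end{theorem}

The two invariants have the same lower bound here, and in the first examples $\operatorname{dis}$ is at least as large as $\Delta$. If $X$ has an isolated point, then $\Delta(X)=1<\operatorname{dis}(X)$. If $X$ is compact metrizable without isolated points, then $|X|\le\mathfrak c$, and Theorem~\ref{thm:cp} with $\kappa=\omega$ gives $\operatorname{dis}(X)=\Delta(X)=\mathfrak c$. In the cube $\{0,1\}^\kappa$ all points have character $\kappa$, so $\operatorname{dis}=\Delta=2^\kappa$. The inequality $\operatorname{dis}(X)\ge|X|$ is false for a cheap reason: the one-point compactification of a large discrete space is the union of two discrete subspaces. But this example lives on its isolated points, and replacing $|X|$ by $\Delta(X)$ rules it out. One is led to guess that a compact space that is large everywhere cannot be covered by few discrete sets.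 This is the question posed as Problem~6 in \cite{cpdis}:
\begin{quote}
Does every compact Hausdorff space $X$ satisfy $\operatorname{dis}(X)\ge\Delta(X)$?
\end{quote}
The answer is no. All results below are proved in ZFC unless GCH is assumed explicitly. For an infinite cardinal $\lambda$ let
\[
\log(\lambda^+)=\min\{\kappa:\ 2^\kappa>\lambda\},
\]
the first exponent at which $2^\kappa$ exceeds $\lambda$. A space is \emph{zero-dimensional} if it has a base of clopen sets.

\begin{theorem}\label{thm:A}
Let $\kappa=\log(\mathfrak c^+)$. There is a compact zero-dimensional space $X$ with
\[
\operatorname{dis}(X)=\mathfrak c<2^\kappa=\Delta(X).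
\]
\end{theorem}

A compact space with $\operatorname{dis}(X)<\Delta(X)$ has no isolated points, so $\operatorname{dis}(X)\ge\mathfrak c$ by Theorem~\ref{thm:cp}. Thus $\mathfrak c$ is the least value of $\operatorname{dis}$ that a counterexample can have. The guess is nevertheless wrong by at most one exponential. Write $2^{<\lambda}$ for the number of functions $\alpha\to\{0,1\}$ with $\alpha<\lambda$.

\begin{theorem}\label{thm:B}
Every compact space $X$ satisfies $\Delta(X)\le2^{\operatorname{dis}(X)}$. Equality holds for a proper class of values: if $\operatorname{cf}\lambda>\omega$ and $2^{<\lambda}=\lambda$ (for instance, if $\lambda$ is a strong limit cardinal of uncountable cofinality), then there is a compact space $X$ with $\operatorname{dis}(X)=\lambda$ and $\Delta(X)=2^\lambda$.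
\end{theorem}

The next theorem describes at which values of $\operatorname{dis}$ the inequality in the question can fail.

\begin{theorem}\label{thm:C}
Let $\lambda$ be an infinite cardinal and $\kappa=\log(\lambda^+)$.
\begin{enumerate}
\item[(a)] If $\operatorname{cf}\kappa>\omega$ (in particular, if $\lambda^\omega=\lambda$), then there is a compact space $X$ with $\operatorname{dis}(X)=\lambda<2^\kappa=\Delta(X)$.
\item[(b)] If $\kappa^\omega>\lambda$, then every compact space $X$ with $\operatorname{dis}(X)\le\lambda$ has $\Delta(X)\le\lambda$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:D}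
Assume GCH and let $\lambda$ be an infinite cardinal. There is a compact space $X$ with $\operatorname{dis}(X)=\lambda<\Delta(X)$ if and only if $\operatorname{cf}\lambda>\omega$; in that case every such $X$ has $\Delta(X)=\lambda^+$.
\end{corollary}

Theorem~\ref{thm:C} does not cover the case $\operatorname{cf}\kappa=\omega$, $\kappa^\omega\le\lambda$, which we leave open.

Section~\ref{sec:idea} shows the construction on the Cantor tree. Sections~\ref{sec:XK}--\ref{sec:prescribe} carry it out and give all the examples. Sections~\ref{sec:tools} and~\ref{sec:upper} prove the upper bounds for $\Delta$; they do not depend on the construction.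

\section{Conventions and cardinal arithmetic}\label{sec:prelim}

Cardinals are initial ordinals, and an ordinal is the set of smaller ordinals. A sequence of length $\alpha$ is a function $t$ with domain $\alpha=\operatorname{lh}(t)$; for finite sequences we also write $|t|$ for the length. Thus $s\subseteq t$ means that $s$ is an initial segment of $t$, and $t{\restriction}\beta$ is the initial segment of length $\beta$. Sequences $s,t$ are \emph{incomparable} if neither is an initial segment of the other. Concatenation is written $s^\frown t$, and $s^\frown i$ is $s$ followed by the single term $i$. The set of $0$--$1$ sequences of length $\alpha$ is $\{0,1\}^\alpha$, and $\{0,1\}^{<\kappa}$, $\{0,1\}^{\le\kappa}$ are the unions over $\alpha<\kappa$, $\alpha\le\kappa$. So $2^{<\kappa}=|\{0,1\}^{<\kappa}|=\sum_{\alpha<\kappa}2^{|\alpha|}$, and $\kappa\le2^{<\kappa}$ because there is a sequence of each length $\alpha<\kappa$.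

We use without further mention that a compact space is regular, so that every nonempty open set $G$ contains a nonempty open set $G'$ with $\overline{G'}\subseteq G$.

\begin{lemma}\label{lem:basic}
Let $X$ be a Hausdorff space.
\begin{enumerate}
\item[(i)] If $Y\subseteq X$, then $\operatorname{dis}(Y)\le\operatorname{dis}(X)$.
\item[(ii)] If $D\subseteq X$ is discrete, then every point of $D$ is isolated in $\overline D$. Hence $\overline D\setminus D$ is closed, and if $X$ has no isolated points, then $D$ is nowhere dense.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The trace of a discrete subspace on $Y$ is discrete.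

(ii) Let $p\in D$ and let $W$ be open with $W\cap D=\{p\}$. Since $W$ is open, $W\cap\overline D\subseteq\overline{W\cap D}=\{p\}$. So $D$ is open in $\overline D$, and $\overline D\setminus D$ is closed. If $\overline D$ contains a nonempty open set $G$, then $G$ contains some $p\in D$, and with $W$ as above $G\cap W=\{p\}$, so $p$ is isolated in $X$.
\end{proof}

The cardinal $\log(\lambda^+)$ is the height at which the binary tree first has a level of size greater than $\lambda$. The following facts about it are all we need.

\begin{lemma}\label{lem:log}
Let $\lambda$ be an infinite cardinal and $\kappa=\log(\lambda^+)$.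
\begin{enumerate}
\item[(i)] $\omega\le\kappa\le\lambda$ and $2^{<\kappa}\le\lambda$.
\item[(ii)] If $\operatorname{cf}\kappa>\omega$, then $\mathfrak c\le\lambda$ and $\kappa^\omega\le(2^{<\kappa})^\omega\le\lambda$.
\item[(iii)] If $\operatorname{cf}\kappa=\omega$, then $(2^{<\kappa})^\omega\ge2^\kappa>\lambda$. Hence $\lambda^\omega=\lambda$ implies $\operatorname{cf}\kappa>\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $\kappa$ is infinite because $2^n$ is finite for finite $n$, and $\kappa\le\lambda$ because $2^\lambda>\lambda$. For $\alpha<\kappa$ we have $2^{|\alpha|}\le\lambda$, so $2^{<\kappa}\le\kappa\cdot\lambda=\lambda$.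

(ii) Here $\kappa>\omega$, so $2^\omega\le\lambda$. Countably many elements of $\{0,1\}^{<\kappa}$ have lengths bounded by some infinite $\alpha<\kappa$, so they lie in $\{0,1\}^{\le\alpha}$, a set of size $2^{|\alpha|}$. Therefore
\[
(2^{<\kappa})^\omega\le\sum_{\omega\le\alpha<\kappa}\bigl(2^{|\alpha|}\bigr)^\omega=\sum_{\omega\le\alpha<\kappa}2^{|\alpha|}\le\kappa\cdot\lambda=\lambda .
\]

(iii) Write $\kappa=\sum_{n<\omega}\kappa_n$ with cardinals $\kappa_n<\kappa$. Then $2^\kappa=\prod_n2^{\kappa_n}\le(2^{<\kappa})^\omega$. By (i) the right side is at most $\lambda^\omega$, so $\lambda^\omega>\lambda$.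
\end{proof}

\section{The idea, on the Cantor tree}\label{sec:idea}

The plan is to start from a compact space $K$ with many points, few discrete pieces and a dense set of isolated points, and to destroy the isolated points without adding many discrete pieces. We follow the plan in the smallest case and keep account of what it costs. The routine verifications are made, in general form, in the next two sections.

\emph{The starting space.} On $\{0,1\}^{\le\omega}$ declare the finite sequences isolated, and give an infinite sequence $t$ the neighborhoods $\{t\}\cup\{t{\restriction}m:m>n\}$ for $n<\omega$. Each of these is a convergent sequence with its limit, so the space is locally compact; let $K$ be its one-point compactification, with new point $\infty$. The set $I=\{0,1\}^{<\omega}$ of isolated points is countable and dense. The top level $\{0,1\}^\omega$ has $\mathfrak c$ points and is discrete, since a neighborhood of $t$ contains no other infinite sequence. So $K$ has $\mathfrak c$ points and is the union of the three discrete sets $I$, $\{0,1\}^\omega$ and $\{\infty\}$; but $\Delta(K)=1$.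

\emph{Removing the isolated points.} Replace each $i\in I$ by a copy of $K$; a neighborhood of an old nonisolated point now contains the whole copy of $K$ at each isolated point that it used to contain. The isolated points of the new space are the pairs $(i_0,i_1)\in I^2$. Replace them again, and continue. A nonisolated point created at stage $n$ has an address $(i_0,\dots,i_{n-1},k)$ with $k\in K'=K\setminus I$. The copies of $K$ inserted at stage $n$ sit in pairwise disjoint open sets, so the layer $I^n\times K'$ is the union of only two discrete sets, one with $k\in\{0,1\}^\omega$ and one with $k=\infty$. After $\omega$ steps we have a union of countably many discrete sets in which every nonempty open set contains a copy of $K'$, and hence has $\mathfrak c$ points.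

\emph{The price of compactness.} The union of the layers is not compact: for an infinite address $(i_0,i_1,\dots)$, the clopen sets of all points whose address begins with $(i_0,\dots,i_{n-1})$ decrease to the empty set. We fill each such hole with one point, that is, we add $I^\omega$. The added set carries the product of the discrete topologies. It is second countable, so its discrete subspaces are countable, and it has $\mathfrak c$ points; so $\mathfrak c$ discrete sets are needed to cover it. The resulting space $X$ has $\operatorname{dis}(X)=\Delta(X)=\mathfrak c$, and nothing is gained.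

\emph{A taller tree.} The account shows what to change. The gain is $|K'|$, the cost is $\operatorname{dis}(K)+|I|^\omega$, and for the Cantor tree $|K'|=|I|^\omega$. Take instead the binary tree of height $\omega_1$ with its top level. Its levels are discrete and there are $\omega_1$ of them, the isolated points lie in $\{0,1\}^{<\omega_1}$, which has size $\mathfrak c$, and $\mathfrak c^\omega=\mathfrak c$. The cost is still $\mathfrak c$, while the gain is now $2^{\omega_1}$. If $2^{\omega_1}>\mathfrak c$, for instance under the continuum hypothesis, this is a counterexample. In general we climb to the first height $\kappa$ with $2^\kappa>\mathfrak c$, which is $\log(\mathfrak c^+)$.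

\section{Filling in the isolated points}\label{sec:XK}

Let $K$ be a compact space whose set $I$ of isolated points is dense, and assume $K'=K\setminus I\ne\emptyset$. Then $K'$ is closed, hence compact, and $I$ is infinite, since a finite dense set would be all of $K$. Let
\[
X(K)=I^\omega\cup\bigcup_{n<\omega}(I^n\times K').
\]
The elements of $X=X(K)$ are sequences: infinite sequences from $I$, and finite nonempty sequences whose last term is in $K'$ and whose other terms are in $I$. A sequence in $X$ stops exactly when it reaches $K'$, so no element of $X$ is a proper initial segment of another element of $X$, nor an initial segment of an element of $I^{<\omega}=\bigcup_nI^n$. For $s\in I^n$ and open $U\subseteq K$ let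
\[
[s,U]=\{x\in X:\ s\subsetneq x,\ x(n)\in U\},\qquad [s]=[s,K]=\{x\in X:\ s\subsetneq x\}.
\]
For $i\in I$ we have $[s,\{i\}]=[s^\frown i]$, because a sequence with $x(n)=i\in I$ does not end at $n$. Consequently
\begin{equation}\label{eq:inside}
[s^\frown i]\subseteq[s,U]\quad\text{whenever } i\in I\cap U .
\end{equation}

The sets $[s,U]$ form a base of a topology on $X$. Indeed $X=[\emptyset,K]$, and the intersection $[s,U]\cap[t,V]$ is again basic or empty: it is $[s,U\cap V]$ if $s=t$; if $s\subsetneq t$, then every $x\in[t,V]$ has $x(|s|)=t(|s|)$, so the intersection is $[t,V]$ or $\emptyset$ according to whether $t(|s|)\in U$ or not; and it is empty if $s,t$ are incomparable. On the subspace $I^\omega$ this topology is the product of the discrete topologies, because $[s,U]\cap I^\omega$ is the union of the cylinders $[s^\frown i]\cap I^\omega$ with $i\in I\cap U$.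

\begin{example}
Let $K=\omega+1$ be a convergent sequence, so $I=\omega$ and $K'=\{\omega\}$. Send $x\in X(K)$ to the $0$--$1$ sequence $0^{x(0)}1\,0^{x(1)}1\cdots$, where a last term $\omega$ is read as an infinite string of zeros. This is a bijection onto $\{0,1\}^\omega$, and it maps the sets $[s,\{m,m+1,\dots,\omega\}]$, which include the sets $[s]$ and form a base, onto the cylinders. So $X(\omega+1)$ is the Cantor set.
\end{example}

\begin{proposition}\label{prop:XK}
Let $K$, $I$, $K'$ be as above and $X=X(K)$. Then $X$ is a compact space without isolated points, it is zero-dimensional if $K$ is, and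
\[
\operatorname{dis}(X)\le\operatorname{dis}(K)+|I|^\omega,\qquad \Delta(X)=|X|=|K'|+|I|^\omega .
\]
\end{proposition}

\begin{proof}
\emph{Hausdorff.} Let $x\ne y$ in $X$. Neither is an initial segment of the other, so there is a first $n$ at which both are defined and $x(n)\ne y(n)$. Then $s=x{\restriction}n=y{\restriction}n$ lies in $I^n$. If $U\ni x(n)$ and $V\ni y(n)$ are disjoint open subsets of $K$, then $[s,U]$ and $[s,V]$ are disjoint neighborhoods of $x$ and $y$.

\emph{Zero-dimensional.} First, $[s]$ is closed. If $x\notin[s]$, then $x$ is incomparable with $s$; let $m<|s|$ be least with $x(m)\ne s(m)$. The set $K\setminus\{s(m)\}$ is open, and $[s{\restriction}m,K\setminus\{s(m)\}]$ is a neighborhood of $x$ that misses $[s]$. Now if $U$ is clopen in $K$, then $[s,U]=[s]\setminus[s,K\setminus U]$ is clopen in $X$. If $K$ is zero-dimensional, these sets form a base of $X$.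

\emph{Compact.} The natural argument is to follow a branch of sets $[s]$ that have no finite subcover. The tree $I^{<\omega}$ is infinitely branching, so it is not immediate that a bad node has a bad successor. Compactness of $K'$ repairs this: finitely many neighborhoods of the points $s^\frown k$, $k\in K'$, swallow all but finitely many of the successors of $s$.

Suppose that the open cover $\mathcal U$ of $X$ has no finite subcover. Call $s\in I^{<\omega}$ \emph{bad} if $[s]$ is not covered by finitely many members of $\mathcal U$. The empty sequence is bad. We claim that if $s$ is bad, then $s^\frown i$ is bad for some $i\in I$.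

For each $k\in K'$ choose a basic set $[t,V]\ni s^\frown k$ contained in a member of $\mathcal U$. Then $t\subsetneq s^\frown k$, so $t\subseteq s$. If $t\subsetneq s$, then $s(|t|)\in V$ and $[s]\subseteq[t,V]$, which is impossible as $s$ is bad. So $t=s$, and $V_k:=V$ is an open neighborhood of $k$ in $K$. Finitely many of these, $V_{k_1},\dots,V_{k_m}$, cover the compact set $K'$. The set $E=K\setminus\bigcup_jV_{k_j}$ is compact and consists of isolated points, so it is finite. Sorting the elements $x$ of $[s]$ by $x(|s|)$ gives
\[
[s]=\bigcup_{j\le m}[s,V_{k_j}]\ \cup\ \bigcup_{i\in E}[s^\frown i].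
\]
Each $[s,V_{k_j}]$ lies in one member of $\mathcal U$, so $s^\frown i$ is bad for some $i\in E$.

By the claim there is $x\in I^\omega$ such that every $x{\restriction}n$ is bad. Choose a basic set $[t,V]\ni x$ contained in a member of $\mathcal U$. With $n=|t|$ we have $t=x{\restriction}n$ and $x(n)\in I\cap V$, so $[x{\restriction}(n+1)]\subseteq[t,V]$ by \eqref{eq:inside}. This contradicts the badness of $x{\restriction}(n+1)$. This last step is the reason why $I^\omega$ is part of $X$.

\emph{Discrete covers.} Let $D\subseteq K'$ be discrete, and for $k\in D$ let $U_k\subseteq K$ be open with $U_k\cap D=\{k\}$. Fix $n$. The set $I^n\times D=\{s^\frown k:s\in I^n,\ k\in D\}$ is discrete, however large $I$ is: an element of it that lies in $[s,U_k]$, where $s\in I^n$, has the form $s^\frown k'$ with $k'\in U_k\cap D$, so it is $s^\frown k$. Hence each layer $I^n\times K'$ is covered by $\operatorname{dis}(K)$ discrete sets, and all layers together by $\omega\cdot\operatorname{dis}(K)=\operatorname{dis}(K)$ of them. The set $I^\omega$ is covered by $|I|^\omega$ singletons.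

\emph{Size of open sets.} Since $I$ is infinite, $|I^n\times K'|\le|I|+|K'|$ for every $n$, so $|X|\le|K'|+|I|^\omega$; the reverse inequality holds as $X$ contains $I^\omega$ and the layer $I^0\times K'$. For $s\in I^{<\omega}$ the map $x\mapsto s^\frown x$ is a bijection of $X$ onto $[s]$, so $|[s]|=|X|$. A nonempty open subset of $X$ contains a set $[s,U]$ with $U\ne\emptyset$. Since $I$ is dense in $K$ there is $i\in I\cap U$, and $[s^\frown i]\subseteq[s,U]$ by \eqref{eq:inside}. So every nonempty open set has size $|X|>1$; in particular no point is isolated.
\end{proof}

The density of $I$ is used only in the last step. Without it the construction would leave untouched any open subset of $K$ that contains no isolated point.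

\begin{remark}
Without compactness there is no bound for $\Delta$ in terms of $\operatorname{dis}$. Let $K=I\cup\{\infty\}$ be the one-point compactification of a discrete space of infinite size $\mu$, and let $Y=X(K)\setminus I^\omega$. The layers $I^n\times\{\infty\}$ are discrete, so $\operatorname{dis}(Y)=\omega$. A nonempty open subset of $Y$ contains some $[s^\frown i]\cap Y$, hence the $\mu$ points $s^\frown i^\frown j^\frown\infty$ with $j\in I$, so $\Delta(Y)=\mu$.
\end{remark}

\section{Tree spaces and the counterexample}\label{sec:tree}

By Proposition~\ref{prop:XK} we need a compact space $K$ with $\operatorname{dis}(K)+|I|^\omega<|K'|$. A tree offers this: its top level can be much larger than everything below it, and if we give the tree a topology in which a node sees only its predecessors, then every level is discrete.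

Let $\kappa$ be an infinite cardinal and $S=\{0,1\}^{\le\kappa}$. For $s\subsetneq t$ in $S$ let
\[
(s,t]=\{u:\ s\subsetneq u\subseteq t\},\qquad[\emptyset,t]=\{u:\ u\subseteq t\}.
\]
Call $t$ a \emph{limit node} if $\operatorname{lh}(t)$ is a nonzero limit ordinal. Declare $U\subseteq S$ open if for every limit node $t\in U$ there is $s\subsetneq t$ with $(s,t]\subseteq U$. This is a topology: for $s,s'\subsetneq t$ the set $(s,t]\cap(s',t]$ is the smaller of the two intervals. The nodes that are not limit nodes are isolated. Every $(s,t]$ is open, since $(s,r]\subseteq(s,t]$ for $r\in(s,t]$, and every $[\emptyset,t]$ is open, since $(\emptyset,r]\subseteq[\emptyset,t]$ for $\emptyset\ne r\subseteq t$. So the intervals $(s,t]$ with $s\subsetneq t$ form a neighborhood base at a limit node $t$. For $\kappa=\omega$ this is the topology of Section~\ref{sec:idea}.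

\begin{lemma}\label{lem:S}
$S$ is Hausdorff, has a base of compact open sets, and is not compact.
\end{lemma}

\begin{proof}
Let $t\ne u$. If $t\subsetneq u$, then $[\emptyset,t]$ and $(t,u]$ are disjoint open neighborhoods of $t$ and $u$. If $t,u$ are incomparable and $r$ is their longest common initial segment, then $(r,t]$ and $(r,u]$ are disjoint open neighborhoods.

A set $U$ of ordinals $\le\alpha$ is open in the order topology of $\alpha+1$ if and only if every nonzero limit ordinal $\delta\in U$ has an interval $(\gamma,\delta]\subseteq U$ with $\gamma<\delta$. Hence $u\mapsto\operatorname{lh}(u)$ is a homeomorphism of the open set $[\emptyset,t]$ onto $\operatorname{lh}(t)+1$, which is compact, as is every successor ordinal. The interval $(s,t]=[\emptyset,t]\setminus[\emptyset,s]$ is closed in $[\emptyset,t]$, hence compact. These intervals and the singletons of isolated nodes form a base of compact open sets.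

The open cover $\{[\emptyset,t]:t\in\{0,1\}^\kappa\}$ has no finite subcover, since each member contains only one element of the infinite set $\{0,1\}^\kappa$.
\end{proof}

Recall that the one-point compactification of a locally compact, noncompact Hausdorff space $S$ is $S\cup\{\infty\}$, where $S$ is open and the open neighborhoods of $\infty$ are the complements of compact subsets of $S$. It is compact Hausdorff, and $S$ is dense in it. Let $K_\kappa=S\cup\{\infty\}$ be the one-point compactification of our $S$.

\begin{lemma}\label{lem:K}
$K=K_\kappa$ is compact and zero-dimensional, its set $I$ of isolated points is dense, and with $K'=K\setminus I$,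
\[
|I|=2^{<\kappa},\qquad|K'|=2^\kappa,\qquad\operatorname{dis}(K)\le\kappa .
\]
\end{lemma}

\begin{proof}
Compact open subsets of $S$ are clopen in $K$, so by Lemma~\ref{lem:S} points of $S$ have clopen bases. If $K\setminus C$ is a neighborhood of $\infty$ with $C\subseteq S$ compact, cover $C$ by finitely many sets $[\emptyset,t]$; the complement of their union is a clopen neighborhood of $\infty$ inside $K\setminus C$.

Every basic neighborhood $(s,t]$ of a limit node $t$ contains $t{\restriction}(\operatorname{lh}(s)+1)$, a node of successor length. So limit nodes are not isolated, and the other nodes are dense in $S$, hence in $K$. The point $\infty$ is not isolated because $S$ is dense in $K$. Thus $I$ consists of $\emptyset$ and the nodes of successor length. As $\kappa$ is a limit ordinal, $I\subseteq\{0,1\}^{<\kappa}$ and $\{0,1\}^\kappa\subseteq K'$. The map $s\mapsto s^\frown0$ embeds $\{0,1\}^{<\kappa}$ into $I$, so $|I|=2^{<\kappa}$; and $2^\kappa\le|K'|\le|K|\le\kappa\cdot2^\kappa=2^\kappa$.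

Each level $\{0,1\}^\alpha$, $\alpha\le\kappa$, is discrete, because the open set $[\emptyset,t]$ contains no other node of length $\operatorname{lh}(t)$. The levels and $\{\infty\}$ are $\kappa$ many discrete sets that cover $K$.
\end{proof}

\begin{proposition}\label{prop:Xkappa}
For every infinite cardinal $\kappa$ the space $X_\kappa=X(K_\kappa)$ is compact, zero-dimensional and without isolated points, and
\[
\operatorname{dis}(X_\kappa)\le(2^{<\kappa})^\omega,\qquad\Delta(X_\kappa)=|X_\kappa|=2^\kappa .
\]
\end{proposition}

\begin{proof}
Combine Proposition~\ref{prop:XK} with Lemma~\ref{lem:K}. For the first bound use $\kappa\le2^{<\kappa}$, and for the second $(2^{<\kappa})^\omega\le(2^\kappa)^\omega=2^\kappa$.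
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\kappa=\log(\mathfrak c^+)$ and $X=X_\kappa$. By Lemma~\ref{lem:log}(i), $2^{<\kappa}\le\mathfrak c$, so $\operatorname{dis}(X)\le\mathfrak c^\omega=\mathfrak c$, while $\Delta(X)=2^\kappa>\mathfrak c$ by the choice of $\kappa$. Since $X$ has no isolated points, all its characters are infinite, and Theorem~\ref{thm:cp} with $\omega$ in place of $\kappa$ gives $\operatorname{dis}(X)\ge\mathfrak c$.
\end{proof}

\section{Prescribing the value of $\operatorname{dis}$}\label{sec:prescribe}

For a general $\lambda$ and $\kappa=\log(\lambda^+)$ with $\operatorname{cf}\kappa>\omega$, the space $X_\kappa$ has $\operatorname{dis}(X_\kappa)\le\lambda$, but $X_\kappa$ depends only on $\kappa$, and several $\lambda$ may share the same $\kappa$. To make $\operatorname{dis}$ exactly $\lambda$ we multiply by a compact space of size $\lambda$ that needs $\lambda$ discrete sets. An ordinal will do. Recall that for a regular uncountable cardinal $\rho$ a \emph{club} is a closed unbounded subset of $\rho$, and that the intersection of fewer than $\rho$ clubs is a club, in particular nonempty.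

\begin{lemma}\label{lem:ordinal}
If $\lambda$ is an uncountable cardinal, then $\operatorname{dis}(\lambda+1)=\lambda$ for the order topology.
\end{lemma}

\begin{proof}
Singletons give $\operatorname{dis}(\lambda+1)\le\lambda$. Suppose $\operatorname{dis}(\lambda+1)=\mu<\lambda$. Then $\rho=\mu^+\le\lambda$ is regular and uncountable, and the subspace $\rho$ is covered by $\mu$ discrete sets. We show that every discrete $D\subseteq\rho$ misses a club; the intersection of the $\mu$ clubs so obtained then contains a point that is not covered. If $D$ is bounded, a final segment of $\rho$ misses $D$. If $D$ is unbounded, let $C$ be the set of accumulation points of $D$ in $\rho$. It is closed; it is unbounded because the supremum of a strictly increasing $\omega$-sequence from $D$ is below $\rho$ and lies in $C$; and it misses $D$ because $D$ is discrete.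
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Let $\kappa=\log(\lambda^+)$ have uncountable cofinality; by Lemma~\ref{lem:log}(iii) this includes the case $\lambda^\omega=\lambda$. By Lemma~\ref{lem:log}(ii), $\lambda\ge\mathfrak c$ is uncountable and $(2^{<\kappa})^\omega\le\lambda$; this is the only use of the cofinality hypothesis. Proposition~\ref{prop:Xkappa} gives $\operatorname{dis}(X_\kappa)\le\lambda$ and $\Delta(X_\kappa)=|X_\kappa|=2^\kappa>\lambda$.

Let $Z=X_\kappa\times(\lambda+1)$, a compact space. If $D\subseteq X_\kappa$ is discrete and $\xi\le\lambda$, then $D\times\{\xi\}$ is discrete, so $\operatorname{dis}(Z)\le\lambda\cdot\lambda=\lambda$. As $Z$ contains a copy of $\lambda+1$, Lemmas~\ref{lem:basic}(i) and~\ref{lem:ordinal} give $\operatorname{dis}(Z)=\lambda$. A nonempty open subset of $Z$ contains $G\times\{\xi\}$ for some nonempty open $G\subseteq X_\kappa$ and some $\xi$, so it has at least $2^\kappa$ points, and $|Z|=2^\kappa\cdot\lambda=2^\kappa$. Hence $\Delta(Z)=2^\kappa$.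
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:B}]
Let $\operatorname{cf}\lambda>\omega$ and $2^{<\lambda}=\lambda$. Then $2^\mu\le\lambda$ for every $\mu<\lambda$, so $\log(\lambda^+)=\lambda$, and Theorem~\ref{thm:C}(a) gives a compact space with $\operatorname{dis}=\lambda$ and $\Delta=2^\lambda$. If $\lambda$ is an infinite strong limit cardinal, that is, $2^\mu<\lambda$ for all $\mu<\lambda$, then $\lambda\le2^{<\lambda}\le\lambda\cdot\lambda=\lambda$. Strong limit cardinals of cofinality $\omega_1$ exist above any infinite $\mu_0$: put $\mu_{\xi+1}=2^{\mu_\xi}$, take suprema at limits, and let $\lambda=\sup_{\xi<\omega_1}\mu_\xi$.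
\end{proof}

\section{Finding a small open set}\label{sec:tools}

To bound $\Delta(X)$ from above we must find one small open set. If an open set $G$ has only small discrete subspaces, then $G$ is small, being covered by $\operatorname{dis}(X)$ of them. Two properties of $G$ together bound its discrete subspaces (Lemma~\ref{lem:weight}): $G$ has few pairwise disjoint open subsets, and points of small character are dense in $G$. We show that each property holds somewhere when $\operatorname{dis}(X)$ is small. If the first fails everywhere, a tree of disjoint open sets produces a product of discrete spaces that is hard to cover (Lemmas~\ref{lem:image}--\ref{lem:tree}). If the second fails everywhere in $G$, a closed $G_\delta$ set has only points of large character, and Theorem~\ref{thm:cp} applies (Lemmas~\ref{lem:Gdelta} and~\ref{lem:dense}).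

\subsection{Continuous images}

The product of discrete spaces will appear not inside $X$ but inside a continuous image of a closed subset of $X$. So we need to know that $\operatorname{dis}$ does not grow under continuous maps of compact spaces. The image of a discrete set need not be discrete, and a new cover has to be built.

Let $f:X\to Y$ be continuous, $D\subseteq X$ discrete. The points $y$ whose fiber meets $\overline D$, but only inside $D$, form a discrete set, as the proof below shows. These sets need not cover $Y$ when $D$ runs through a discrete cover of $X$. For example, let $X$ consist of two convergent sequences $a_n\to a$ and $b_n\to b$, let $D_0=\{a_n:n<\omega\}\cup\{b\}$ and $D_1=\{b_n:n<\omega\}\cup\{a\}$, and let $Y$ be a point. The only fiber meets both $\overline{D_0}\setminus D_0=\{a\}$ and $\overline{D_1}\setminus D_1=\{b\}$. The remedy is to cut the fiber down first to $\overline{D_0}\setminus D_0$, which meets $\overline{D_1}$ only inside $D_1$. In general, compactness shows that finitely many such cuts suffice, so the number of sets does not grow.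

\begin{lemma}\label{lem:image}
If $f:X\to Y$ is a continuous surjection of compact spaces, then $\operatorname{dis}(Y)\le\operatorname{dis}(X)$.
\end{lemma}

\begin{proof}
Let $\lambda=\operatorname{dis}(X)$ and $X=\bigcup_{\alpha<\lambda}D_\alpha$ with $D_\alpha$ discrete. By Lemma~\ref{lem:basic}(ii) the sets $E_\alpha=\overline{D_\alpha}\setminus D_\alpha$ are closed. For $A\subseteq\lambda$ let $C_A=\bigcap_{\beta\in A}E_\beta$, with $C_\emptyset=X$. For finite $B\subseteq\lambda$ and $\alpha<\lambda$ let
\[
Y_{B,\alpha}=\{y\in Y:\ \emptyset\ne f^{-1}(y)\cap C_B\cap\overline{D_\alpha}\subseteq D_\alpha\}.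
\]
There are $\lambda$ pairs $(B,\alpha)$, so it suffices to show that these sets are discrete and cover $Y$.

\emph{Discreteness.} Let $L=C_B\cap\overline{D_\alpha}$, a closed subset of $X$, and let $y\in Y_{B,\alpha}$. The set $M=f^{-1}(y)\cap L$ is contained in $D_\alpha$, so its points are isolated in $\overline{D_\alpha}$, and $M$ is open in $L$. Hence $L\setminus M$ is closed in $X$, its image is closed in $Y$ and does not contain $y$, and $N=Y\setminus f(L\setminus M)$ is an open neighborhood of $y$. If $z\in N\cap Y_{B,\alpha}$, then $f^{-1}(z)\cap L$ is nonempty and misses $L\setminus M$, so it meets $M\subseteq f^{-1}(y)$, and $z=y$.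

\emph{Covering.} Fix $y\in Y$ and consider the sets $A\subseteq\lambda$ with $f^{-1}(y)\cap C_A\ne\emptyset$. The empty set is one of them, as $f$ is onto. By compactness $A$ is one of them as soon as all its finite subsets are, so the union of a chain of such sets is again one, and Zorn's lemma gives a maximal $A$. Pick $x\in f^{-1}(y)\cap C_A$ and $\alpha$ with $x\in D_\alpha$. Then $x\notin E_\alpha$, so $\alpha\notin A$, and maximality gives $f^{-1}(y)\cap C_A\cap E_\alpha=\emptyset$. By compactness there is a finite $B\subseteq A$ with $f^{-1}(y)\cap C_B\cap E_\alpha=\emptyset$. So $f^{-1}(y)\cap C_B\cap\overline{D_\alpha}$ is contained in $D_\alpha$, and it contains $x$. Thus $y\in Y_{B,\alpha}$.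
\end{proof}

Compactness of $X$ cannot be dropped: the identity from $[0,1]$ with the discrete topology onto $[0,1]$ raises $\operatorname{dis}$ from $\omega$ to $\mathfrak c$.

\subsection{Trees of disjoint open sets}

Let $\lambda$ be an infinite cardinal. Call a sequence $(\kappa_n)_{n<\omega}$ of nonzero cardinals, finite or infinite, \emph{$\lambda$-large} if
\begin{enumerate}
\item[(L1)] $\kappa_n=\lambda^+$ for all $n$, or
\item[(L2)] $\sup_n\kappa_n\le\lambda<\prod_n\kappa_n$.
\end{enumerate}

\begin{lemma}\label{lem:product}
Let $(\kappa_n)$ be $\lambda$-large and let $\mathbb B$ be the product of the discrete spaces $\kappa_n$. Then $\operatorname{dis}(\mathbb B)>\lambda$.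
\end{lemma}

\begin{proof}
Suppose $\mathbb B=\bigcup_{\alpha<\lambda}D_\alpha$ with $D_\alpha$ discrete. The cylinders $\{y:y\supseteq x{\restriction}m\}$, $m<\omega$, form a neighborhood base at $x$. So $D_\alpha=\bigcup_mD^m_\alpha$, where $D_\alpha^m$ is the set of those $x\in D_\alpha$ that are the only element of $D_\alpha$ extending $x{\restriction}m$. An element of $D^m_\alpha$ is determined by its first $m$ terms: there is a partial function $g_{\alpha,m}$ on $\prod_{i<m}\kappa_i$ with $x=g_{\alpha,m}(x{\restriction}m)$ for all $x\in D^m_\alpha$.

In case (L2) we count. Each $D_\alpha^m$ has size at most $\prod_{i<m}\kappa_i\le\lambda$, so $|\mathbb B|\le\lambda$, a contradiction.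

In case (L1) the sets $D^m_\alpha$ may have size $\lambda^+$, and we diagonalize instead. Define $b\in\mathbb B$ recursively: given $b{\restriction}m$, the values $g_{\alpha,m}(b{\restriction}m)(m)$, for those $\alpha<\lambda$ where they are defined, are at most $\lambda$ in number, and we let $b(m)\in\lambda^+$ differ from all of them. If $b\in D^m_\alpha$, then $b=g_{\alpha,m}(b{\restriction}m)$, against the choice of $b(m)$. So $b$ is not covered.
\end{proof}

\begin{remark}\label{rem:cost}
The term $|I|^\omega$ in Proposition~\ref{prop:XK} is a real cost: if $|I|\le\lambda<|I|^\omega$, then the constant sequence $|I|$ satisfies (L2), so $\operatorname{dis}(X(K))\ge\operatorname{dis}(I^\omega)>\lambda$.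
\end{remark}

Suppose that open subsets of $X$ can be split again and again into $\kappa_0,\kappa_1,\dots$ disjoint open pieces. Each $b\in\mathbb B$ then determines a nonempty intersection along a branch. Choosing one point for each branch gives a subspace of $X$ with a continuous bijection onto $\mathbb B$, but the inverse has no reason to be continuous. The union of all the intersections maps onto $\mathbb B$, but for infinite $\kappa_n$ it is not compact, so Lemma~\ref{lem:image} does not apply to it. We therefore pass to a closed set $Z$ on which all the pieces are clopen, by deleting an open collar around each piece, and map $Z$ into a cube that contains $\mathbb B$.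

\begin{lemma}\label{lem:tree}
Let $X$ be compact and let $(\kappa_n)$ be $\lambda$-large. If for every $n$ every nonempty open subset of $X$ contains $\kappa_n$ pairwise disjoint nonempty open sets, then $\operatorname{dis}(X)>\lambda$.
\end{lemma}

\begin{proof}
Let $T$ be the set of all finite sequences $s$ with $s(i)<\kappa_i$ for $i<|s|$. We define nonempty open sets $U_s,V_s$ with $\overline{U_s}\subseteq V_s$ for $s\in T$. Let $U_\emptyset=V_\emptyset=X$. Given $U_s$ with $|s|=n$, choose pairwise disjoint nonempty open sets $V_{s^\frown\xi}\subseteq U_s$ for $\xi<\kappa_n$, and nonempty open sets $U_{s^\frown\xi}$ with $\overline{U_{s^\frown\xi}}\subseteq V_{s^\frown\xi}$. The sets $V_s$ decrease along branches. If $s,t$ are incomparable, they extend $r^\frown\xi$ and $r^\frown\eta$ for some $r$ and $\xi\ne\eta$, so $V_s\cap V_t\subseteq V_{r^\frown\xi}\cap V_{r^\frown\eta}=\emptyset$.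

Let
\[
Z=X\setminus\bigcup_{s\in T}\bigl(V_s\setminus\overline{U_s}\bigr),
\]
a closed subset of $X$. For each $s$ the set $Z\cap V_s=Z\cap\overline{U_s}$ is clopen in $Z$. Hence the map $f:Z\to\{0,1\}^T$ given by $f(z)(s)=1\iff z\in\overline{U_s}$ is continuous. Let $Y=f(Z)$.

For $b\in\mathbb B=\prod_n\kappa_n$ let $e_b\in\{0,1\}^T$ be the characteristic function of $\{b{\restriction}n:n<\omega\}$. We claim $e_b\in Y$. The closed sets $\overline{U_{b\restriction n}}$ decrease, so by compactness their intersection contains a point $z$. If $s\subseteq b$, then $z\in\overline{U_s}$. If $s\in T$ is not an initial segment of $b$, then $s$ and $t=b{\restriction}|s|$ are incomparable and $z\in V_t$, so $z\notin V_s$. In both cases $z\notin V_s\setminus\overline{U_s}$, so $z\in Z$, and $f(z)=e_b$. In particular $Z$ and $Y$ are nonempty, hence compact.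

The map $e:b\mapsto e_b$ is injective, and $e_b(s)=1$ if and only if $b$ lies in the cylinder $\{b:s\subseteq b\}$. The cylinders are clopen, so $e$ is continuous; they form a base of $\mathbb B$ and are mapped onto the relatively open sets $\{y\in e(\mathbb B):y(s)=1\}$, so $e$ is a homeomorphism onto a subspace of $Y$. By Lemmas~\ref{lem:basic}(i), \ref{lem:image} and~\ref{lem:product},
\[
\operatorname{dis}(X)\ge\operatorname{dis}(Z)\ge\operatorname{dis}(Y)\ge\operatorname{dis}(\mathbb B)>\lambda.\qedhere
\]
\end{proof}

\subsection{Points of small character}

Theorem~\ref{thm:cp} needs a compact space in which \emph{every} point has large character. If the points of small character are nowhere dense in a suitable sense, we can avoid them by passing to a closed $G_\delta$ set $F$. Characters in $F$ could be smaller than in $X$; the next lemma says that uncountable characters are not affected.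

\begin{lemma}\label{lem:Gdelta}
Let $X$ be compact and $F=\bigcap_nG_n$, where the $G_n$ are nonempty open sets with $\overline{G_{n+1}}\subseteq G_n$. Then $F$ is nonempty and compact, and $\chi(x,X)\le\chi(x,F)\cdot\omega$ for every $x\in F$.
\end{lemma}

\begin{proof}
$F=\bigcap_n\overline{G_n}$ is the intersection of a decreasing sequence of nonempty closed sets. Let $x\in F$ and $\mu=\chi(x,F)\cdot\omega$. Take at most $\mu$ open subsets of $X$ whose traces on $F$ form a neighborhood base at $x$ in $F$, and add to them the sets $G_n$. The resulting family $\mathcal W$ has size at most $\mu$, and $\bigcap\mathcal W=\{x\}$.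

It remains to recall why, in a compact space, this gives $\chi(x,X)\le\mu$ (character equals pseudocharacter). For $W\in\mathcal W$ choose an open $O_W\ni x$ with $\overline{O_W}\subseteq W$. If $O\ni x$ is open, then $\bigcap_W\overline{O_W}=\{x\}$ misses the closed set $X\setminus O$, so by compactness finitely many of the $\overline{O_W}$ have intersection inside $O$. So the finite intersections of the sets $O_W$, at most $\mu$ in number, form a neighborhood base at $x$.
\end{proof}

The factor $\omega$ is needed: a point $x$ of $[0,1]$ is such a set $F$, with $\chi(x,F)=1$.

\begin{lemma}\label{lem:dense}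
Let $X$ be compact, let $(\theta_n)_{n<\omega}$ be infinite cardinals, and let $\theta=\sup_n\theta_n^+$. If $\operatorname{dis}(X)<2^\theta$, then every nonempty open $G\subseteq X$ contains a nonempty open set $G'$ such that, for some $n$, the points $x\in G'$ with $\chi(x,X)\le\theta_n$ are dense in $G'$.
\end{lemma}

\begin{proof}
Let $H_n=\{x\in X:\chi(x,X)\le\theta_n\}$ and suppose the conclusion fails for $G$. Then no nonempty open subset of $G$ is contained in any $\overline{H_n}$. Put $G_0=G$, and given $G_n$ choose a nonempty open $G_{n+1}$ with $\overline{G_{n+1}}\subseteq G_n\setminus\overline{H_n}$. Let $F=\bigcap_nG_n$ and $x\in F$. Then $\chi(x,X)\ge\theta_n^+$ for all $n$, so $\chi(x,F)\cdot\omega\ge\chi(x,X)\ge\theta$ by Lemma~\ref{lem:Gdelta}. Since $\theta$ is uncountable, $\chi(x,F)\ge\theta$. Theorem~\ref{thm:cp} applied to $F$ gives $\operatorname{dis}(X)\ge\operatorname{dis}(F)\ge2^\theta$, a contradiction.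
\end{proof}

\subsection{Bounding the weight}

The \emph{weight} $w(G)$ of a space $G$ is the least size of a base. A discrete subspace $D$ of $G$ has $|D|\le w(G)$, since distinct points $d\in D$ need distinct basic sets $W$ with $W\cap D=\{d\}$. A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains one of them. An open set is \emph{regular open} if it is the interior of its closure; in a regular space the regular open sets form a base, because $x\in O\subseteq\overline O\subseteq W$ with $O$ open gives the regular open set $\operatorname{int}\overline O$ between $\{x\}$ and $W$. We also use the Erd\H{o}s--Rado theorem $(2^\tau)^+\to(\tau^+)^2_\tau$: if $\tau$ is infinite and the two-element subsets of a set of size $(2^\tau)^+$ are colored with $\tau$ colors, then some subset of size $\tau^+$ has all its two-element subsets of one color.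

\begin{lemma}\label{lem:weight}
Let $G$ be a nonempty open subset of a compact space $X$ and let $\tau$ be an infinite cardinal. Suppose that $G$ does not contain $\tau^+$ pairwise disjoint nonempty open sets, and that $H=\{x\in G:\chi(x,X)\le\tau\}$ is dense in $G$. Then $w(G)\le2^\tau$, so every discrete subspace of $G$ has size at most $2^\tau$, and
\[
\Delta(X)\le|G|\le\operatorname{dis}(X)\cdot2^\tau .
\]
\end{lemma}

\begin{proof}
For $x\in H$ let $\{U_i(x):i<\tau\}$ be a base at $x$ of open subsets of $G$, listed with repetitions if necessary.

\emph{Step 1: $|H|\le2^\tau$.} This is the argument for the Hajnal--Juh\'asz inequality. Suppose $|H|\ge(2^\tau)^+$ and fix a well-ordering $<$ of $H$. For $x<y$ in $H$ choose $(i,j)\in\tau\times\tau$ with $U_i(x)\cap U_j(y)=\emptyset$, which is possible as $X$ is Hausdorff, and take $(i,j)$ as the color of $\{x,y\}$. There are $\tau$ colors, so there are $A\subseteq H$ of size $\tau^+$ and one pair $(i,j)$ with $U_i(x)\cap U_j(y)=\emptyset$ for all $x<y$ in $A$. The open sets $W_x=U_i(x)\cap U_j(x)\ni x$, $x\in A$, are pairwise disjoint, because $W_x\cap W_y\subseteq U_i(x)\cap U_j(y)$ for $x<y$. This contradicts the first hypothesis.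

\emph{Step 2: counting regular open sets.} As $H$ is dense in $G$, the family $\mathcal P=\{U_i(x):x\in H,\ i<\tau\}$ is a $\pi$-base of $G$, and $|\mathcal P|\le2^\tau\cdot\tau=2^\tau$. Closures and interiors are now taken in $G$. Let $W\subseteq G$ be regular open and let $\mathcal Q$ be a maximal pairwise disjoint family of members of $\mathcal P$ contained in $W$. Then $\bigcup\mathcal Q$ is dense in $W$: otherwise the nonempty open set $W\setminus\overline{\bigcup\mathcal Q}$ would contain a member of $\mathcal P$ that could be added to $\mathcal Q$. Hence $W=\operatorname{int}\overline W=\operatorname{int}\overline{\bigcup\mathcal Q}$ is determined by $\mathcal Q$. By the first hypothesis $|\mathcal Q|\le\tau$, so there are at most $(2^\tau)^\tau=2^\tau$ regular open sets. The space $G$ is regular, so $w(G)\le2^\tau$.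

Finally, $G$ is covered by $\operatorname{dis}(X)$ discrete subspaces, each of size at most $2^\tau$.
\end{proof}

\section{The upper bounds}\label{sec:upper}

Both upper bounds come from Lemmas~\ref{lem:tree}, \ref{lem:dense} and~\ref{lem:weight}, applied in this order. They differ only in the choice of the parameters.

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:B}]
Let $\lambda=\operatorname{dis}(X)$. The constant sequence $\lambda^+$ satisfies (L1), and the conclusion of Lemma~\ref{lem:tree} fails, so some nonempty open $G\subseteq X$ does not contain $\lambda^+$ pairwise disjoint nonempty open sets. Apply Lemma~\ref{lem:dense} with $\theta_n=\lambda$ for all $n$; then $\theta=\lambda^+$ and $\operatorname{dis}(X)=\lambda<2^\theta$. We obtain a nonempty open $G'\subseteq G$ in which the points of character at most $\lambda$ are dense. Lemma~\ref{lem:weight} for $G'$ and $\tau=\lambda$ gives $\Delta(X)\le\lambda\cdot2^\lambda=2^\lambda$.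
\end{proof}

To improve $2^\lambda$ to $\lambda$ we need Lemma~\ref{lem:weight} with $2^\tau\le\lambda$, that is, with $\tau<\kappa=\log(\lambda^+)$. When $\kappa$ is the supremum of a sequence $\kappa_0<\kappa_1<\cdots$, both preparatory lemmas can be run along this sequence, and each stops at some $\kappa_n<\kappa$. The hypothesis $\kappa^\omega>\lambda$ is what makes the sequence $\lambda$-large.

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
Let $\kappa=\log(\lambda^+)$, $\kappa^\omega>\lambda$ and $\operatorname{dis}(X)\le\lambda$. By Lemma~\ref{lem:log}(ii), $\operatorname{cf}\kappa=\omega$.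

\emph{Case $\kappa=\omega$.} There is no infinite $\tau<\kappa$, and we argue directly. Here $\lambda<\mathfrak c$, so the constant sequence $2$ satisfies (L2). If $X$ had no isolated point, every nonempty open set would have two points and hence contain two disjoint nonempty open sets, and Lemma~\ref{lem:tree} would give $\operatorname{dis}(X)>\lambda$. So $X$ has an isolated point, and $\Delta(X)=1\le\lambda$.

\emph{Case $\kappa>\omega$.} An uncountable cardinal of countable cofinality is a limit cardinal, so there are infinite cardinals $\kappa_0<\kappa_1<\cdots$ with supremum $\kappa$. The sequence satisfies (L2). Indeed $\sup_n\kappa_n=\kappa\le\lambda$. Partition $\omega$ into infinite sets $A_k$, $k<\omega$. Each product $\prod_{n\in A_k}\kappa_n$ is at least $\sup_{n\in A_k}\kappa_n=\kappa$, so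
\[
\prod_n\kappa_n=\prod_k\prod_{n\in A_k}\kappa_n\ge\kappa^\omega>\lambda .
\]
Since $\operatorname{dis}(X)\le\lambda$, Lemma~\ref{lem:tree} gives $n_0$ and a nonempty open $G\subseteq X$ that does not contain $\kappa_{n_0}$ pairwise disjoint nonempty open sets. Apply Lemma~\ref{lem:dense} with $\theta_n=\kappa_n$. Then $\theta=\kappa$, because $\kappa_n<\kappa_n^+\le\kappa_{n+1}$, and $\operatorname{dis}(X)\le\lambda<2^\kappa$. We obtain $n_1$ and a nonempty open $G'\subseteq G$ in which the points of character at most $\kappa_{n_1}$ are dense. Let $\tau=\max(\kappa_{n_0},\kappa_{n_1})<\kappa$, so that $2^\tau\le\lambda$. Both hypotheses of Lemma~\ref{lem:weight} hold for $G'$ and $\tau$, and $\Delta(X)\le\lambda\cdot2^\tau=\lambda$.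
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
GCH states that $2^\mu=\mu^+$ for all infinite $\mu$. So $2^\mu\le\lambda$ for all $\mu<\lambda$, and $\log(\lambda^+)=\lambda$. If $\operatorname{cf}\lambda>\omega$, Theorem~\ref{thm:C}(a) gives a compact space with $\operatorname{dis}=\lambda<2^\lambda=\Delta$. If $\operatorname{cf}\lambda=\omega$, then $\lambda^\omega>\lambda$ by K\"onig's theorem $\lambda^{\operatorname{cf}\lambda}>\lambda$, and Theorem~\ref{thm:C}(b) shows that there is no example. Finally, if $\operatorname{dis}(X)=\lambda<\Delta(X)$, then $\lambda<\Delta(X)\le2^\lambda=\lambda^+$ by Theorem~\ref{thm:B}.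
\end{proof}

\begin{remark}
In the remaining case $\operatorname{cf}\kappa=\omega$, $\kappa^\omega\le\lambda$, both arguments stop at a definite point. The space $X_\kappa$ is not an example: for $K_\kappa$ we have $|I|=2^{<\kappa}\le\lambda<|I|^\omega$ by Lemmas~\ref{lem:K} and~\ref{lem:log}, so $\operatorname{dis}(X_\kappa)>\lambda$ by Remark~\ref{rem:cost}. The proof of Theorem~\ref{thm:C}(b) does not apply either: any sequence of cardinals $\kappa_n<\kappa$ has $\prod_n\kappa_n\le\kappa^\omega\le\lambda$, so it is not $\lambda$-large.
\end{remark}

\begin{thebibliography}{9}

\bibitem{cpdis}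
\emph{A strengthening of the \v{C}ech--Pospi\v{s}il theorem},
\texttt{https://old.renyi.hu/pub/setop/otka61600/cpdis.pdf}.

\end{thebibliography}
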